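# One firefighter on planar graphs of maximum degree three

## A fire on the cube

Take the cube graph: the vertices are the eight binary words of length 3, and two words are adjacent when they differ in one letter. At time $0$ a fire breaks out at $000$. We get one move, which protects one vertex forever, and then the fire spreads to all unprotected neighbors of burning vertices. Then we move again, the fire spreads again, and so on. How many vertices can we save?

One plan is to protect $001$, then $011$, then $111$. After the first move the fire takes $100$ and $010$. After the second it takes $110$ and $101$. The third move protects $111$, whose neighbors $110,101$ are burning and whose neighbor $011$ is protected. Three vertices are saved.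

We cannot save more. Suppose first that the first move protects one of the words with a single $1$, say $001$. Then $100$ and $010$ burn at time $1$, and each of $110,101,011$ has a burning neighbor. The second move protects at most one of these three, so at least two of them burn. At most $001$, one word with two $1$s, and $111$ are saved. Now suppose that the first move is anything else. Then all three words with a single $1$ burn at time $1$, and by time $2$ we have protected at most two of $110,101,011$, so at least one of them burns. At most two of them and $111$ are saved. In both cases the count is at most $3$. The cube looks the same from every vertex, so from every starting vertex exactly $3$ of the $8$ vertices can be saved.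

Here are the rules in general. Let $G=(V,E)$ be a finite simple graph with $n=|V|$ vertices.

**Definition (process).** At time $0$ a vertex $v$ burns. For each $j\ge 1$, during the $j$-th interval $(j-1,j]$ the firefighter protects one vertex that is not burning, and it stays protected. Then the fire spreads from the burning vertices to all their unprotected neighbors, which gives the burning set at time $j$. The process ends when the fire can no longer spread, and every vertex that is not burning is saved.

**Definition (surviving rate).** Let $\mathrm{sn}(v)$ be the maximum number of vertices that can be saved when the fire breaks out at $v$. The surviving rate of $G$ is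
$$\rho(G)=\frac1{n^2}\sum_{v\in V}\mathrm{sn}(v),$$
the average fraction of vertices that can be saved when the starting vertex is uniformly random.

So the cube has $\rho=\frac38$. In $K_4$ we protect one vertex and the other three burn: $\mathrm{sn}(v)=1$ for all $v$ and $\rho(K_4)=\frac14$. In a cycle with $n\ge3$ vertices we protect one neighbor of $v$, the fire takes the other neighbor $y$, and (if $n\ge4$) we then protect the other neighbor of $y$. Exactly $v$ and $y$ burn, and at least two vertices must burn because $v$ has two neighbors and we have one move before the first spread. So $\mathrm{sn}(v)=n-2$. In the tree of depth $k\ge1$ whose root has three children and whose other inner vertices have two children each, $n=3\cdot2^k-2$. If the root burns, protecting one child of the root already saves $2^k-1=\frac{n-1}3$ vertices.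

All these graphs are planar and all their degrees are at most $3$, and in all of them a fixed fraction is saved. (The vertex count must be at least $2$, since $\rho(K_1)=0$.) The paper "The Surviving Rate of a Graph for the Firefighter Problem" (doi:10.1137/070700395) is the source of the following conjecture: *there is a positive constant $c$ such that every planar graph $G$ with at least two vertices and $\Delta(G)\le3$ satisfies $\rho(G)\ge c$.* We shall prove it, and in a form that holds for each starting vertex and not only on average.

**Theorem 1.** Let $G$ be a planar graph with $\Delta(G)\le3$ and $n\ge2$ vertices. Then $\mathrm{sn}(v)\ge n/10$ for every vertex $v$. Hence $\rho(G)\ge1/10$.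

**Theorem 2.** Under the same hypotheses, $\mathrm{sn}(v)\ge\frac n4-\frac3{\sqrt2}\sqrt n$ for every $v$.

Since $\rho(K_4)=\frac14$, the best constant in the conjecture lies in $[\frac1{10},\frac14]$. By Theorem 2, every constant below $\frac14$ works once $n$ is large enough.

**Proposition 3.** Planarity is needed: there are cubic graphs with $n\to\infty$ vertices and $\max_v\mathrm{sn}(v)=O(\log n)$, so $\rho\to0$.

## Deadlines

Everything we do will be phrased as a list of vertices to be protected by certain times. Write $d(v,w)$ for the distance in $G$. The fire travels one edge per time unit, so $w$ never burns before time $d(v,w)$.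

**Definition (demand).** A demand $(z,\delta)$, with an integer $\delta\ge1$, asks that the vertex $z$ be protected in one of the first $\delta$ intervals. A finite list of demands is *feasible* if for each $d\ge1$ at most $d$ of its demands have deadline $\le d$. (The same vertex may be demanded several times, and then it is counted several times.)

For example, $(x,1),(y,3),(z,3)$ is feasible, and $(x,2),(y,2),(z,2)$ is not. The firefighter treats a feasible list as follows: order it by increasing deadline and handle the $j$-th demand in interval $j$. If the demanded vertex is already burning or already protected at its turn, the demand is skipped. Spare moves are used arbitrarily; nothing below depends on them.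

**Lemma 4 (the deadline principle, quoted as (∗)).** Let the firefighter treat a feasible list containing $(z,\delta)$. If $\delta\le\tau$ and $z$ is not burning at any time before $\tau$, then $z$ is protected before the spread at time $\tau$. So $z$ never burns.

*Proof.* Suppose $(z,\delta)$ is the $j$-th demand in the order. The first $j$ demands all have deadline $\le\delta$, and at most $\delta$ demands do, so $j\le\delta\le\tau$. When interval $j$ starts, the time is $j-1\le\tau-1$, so $z$ is not burning. Hence $z$ is protected in interval $j$, unless it was protected earlier. Either way $z$ is protected before the spread at time $j\le\tau$, not having burned before. $\square$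

We shall always use (∗) in this form: if a demanded $z$ burned for the first time at time $\tau\ge\delta$, that would be a contradiction.

Two strategies come to mind at once. Let $G$ be connected, let $L_j$ be the set of vertices at distance $j$ from $v$, and let $k$ be the eccentricity of $v$, that is, the largest $j$ with $L_j\ne\emptyset$.

**Lemma 5.** Let $G$ be connected with $n\ge2$.

(a) $\mathrm{sn}(v)\ge k$.

(b) If $1\le i\le k$ and $|L_i|\le i$, then $\mathrm{sn}(v)\ge\sum_{j\ge i}|L_j|$.

*Proof.* (a) Take a shortest path $v=v_0,v_1,\dots,v_k$ and the demands $(v_j,j)$, $1\le j\le k$. They are feasible, and $v_j$ is not burning before time $j$. By (∗) none of the $k$ vertices $v_1,\dots,v_k$ burns.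

(b) Demand every vertex of $L_i$ with deadline $i$. There are at most $i$ demands, so the list is feasible. No vertex of $L_i$ burns before time $i$, so by (∗) none ever burns. The distance from $v$ changes by at most $1$ along an edge, so the fire cannot pass $L_i$, and all vertices at distance $\ge i$ are saved. $\square$

Part (a) is the strategy we used on the cube. It is good when $G$ is long, and (b) is good when $G$ is thin somewhere. Neither is enough in general. In the tree above, with the fire at the root, $|L_i|=3\cdot2^{i-1}>i$ for all $i\ge 1$, so (b) never applies, and (a) gives only $k$, while $n=3\cdot 2^k-2$. For such graphs we must cut off a large piece by a small set that is not a level. This is where planarity enters.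

## Separators made of two descending paths

Recall some textbook facts. A breadth-first search (BFS) tree $T$ rooted at $v$ is a spanning tree in which the tree distance from $v$ to each vertex equals the distance in $G$. A path is *descending* in $T$ if each vertex is followed by one of its children, so that the level (the distance from $v$) goes up by one at each step; a single vertex is also a descending path. A plane graph is a planar graph with a drawing. If $n\ge3$, we can add edges to a simple plane graph until it is a simple plane triangulation, in which every face is bounded by a triangle. The dual of a connected plane graph has the faces as vertices and one edge $e^*$ for each edge $e$, joining the faces on the two sides of $e$. If $T$ is a spanning tree of a connected plane graph, the duals of the edges *not* in $T$ form a spanning tree of the dual. For an edge $e=xy\notin T$, the fundamental cycle $C_e$ consists of $e$ and the $T$-path from $x$ to $y$. As a closed curve it has two sides. The *open side* is the set of vertices strictly on that side, and the *closed side* is the open side together with $V(C_e)$.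

A small example: draw $K_4$ with $v$ in the center and $x,y,z$ around it, and let $T$ be the star at $v$. The edges not in $T$ form the outer triangle, and their duals join the outer face to each of the three inner faces: a spanning tree of the dual. For $e=xy$ the cycle $C_e$ is the triangle $vxy$. One of its open sides is empty and the other is $\{z\}$.

In the following lemma $G$ is connected and planar with $\Delta\le3$ and $n\ge3$, $v$ is a vertex, $T$ is a BFS tree of $G$ rooted at $v$, $\omega:V\to[0,\infty)$ is a weight function and $W=\omega(V)$.

**Lemma 6.** There are a partition $V=A\cup S\cup D$ and a vertex $u$, with $r:=d(v,u)$, such that: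

1. no edge of $G$ joins $A$ and $D$;
2. $S=\{u,a_1,\dots,a_p,b_1,\dots,b_q\}$ with $p,q\ge0$, where $u,a_1,\dots,a_p$ and $u,b_1,\dots,b_q$ are descending paths in $T$ that share only $u$;
3. if $r\ge1$, all vertices of the $T$-path from $v$ to the parent of $u$ lie in $D$;
4. $\omega(A),\omega(D)\ge\frac W3-\omega(S_0)$ for some $S_0\subseteq V$ that is the union of two descending $T$-paths from a common vertex;
5. if $p\ge1$, then $a_p$ has exactly three neighbors: its parent, one in $A$ and one in $D$; if $q\ge1$, the same holds for $b_q$.

*Proof.* Let $G'\supseteq G$ be a simple plane triangulation on $V$, and let $T^*$ be the spanning tree of the dual formed by the duals of $E(G')\setminus T$.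

**Step 1: deleting $e^*$ from $T^*$ describes the two sides of $C_e$.** Let $e\in E(G')\setminus T$. Two faces that share a non-tree edge other than $e$ lie on the same side of $C_e$, because that edge is not on $C_e$. So each of the two components of $T^*-e^*$ consists of faces on one side of $C_e$. Both sides contain faces, so the two components are exactly the sets of faces on the two sides.

**Step 2: some fundamental cycle is balanced.** We claim that for some $e\in E(G')\setminus T$ both open sides of $C_e$ have weight at most $\frac23W$. Suppose not. Then for each such $e$ some open side has weight $>\frac23W$. So $W>0$, and this side is unique because the two open sides together weigh at most $W$. Orient $e^*$ towards this side. A finite oriented tree has a vertex with no outgoing edge: follow outgoing edges as long as possible, and since there are no cycles the walk must stop. Let $f$ be such a sink of $T^*$.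

For each non-tree edge $e$ of the triangle $f$, the edge $e^*$ points to $f$, so the open side of $C_e$ containing $f$ has weight $>\frac23W$. The closed side not containing $f$ is the complement of this open side in $V$, so it has weight $<\frac W3$. Every face $g\ne f$ is separated from $f$ in $T^*$ by the first edge $e^*$ on the $T^*$-path from $f$ to $g$. By Step 1, $g$ then lies on the side of $C_e$ that does not contain $f$, so all vertices of $g$ are in the corresponding closed side. There are at most three such closed sides. Finally, every vertex lies on a face other than $f$: it has degree at least $2$ in $G'$, and the corners at it belong to different faces, since a triangular face has only one corner at each of its vertices. So the closed sides cover $V$, and $W<3\cdot\frac W3$, a contradiction.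

**Step 3: read off properties 1–4.** Take a balanced $e=xy$, put $S=S_0=V(C_e)$, and let $u$ be the lowest common ancestor of $x$ and $y$ in $T$. Then $C_e$ minus the edge $e$ consists of the two descending paths from $u$ to $x$ and from $u$ to $y$, sharing only $u$ (one of them may be just $u$). This is property 2. Let $A$ and $D$ be the two open sides. No edge of $G'$ crosses $C_e$, which gives property 1. If $r\ge1$, the vertices of the $T$-path from $v$ to the parent of $u$ are proper ancestors of $u$, while $C_e$ contains only $u$ and descendants of $u$. So this path avoids $C_e$ and lies on one side; call that side $D$. This is property 3. Since each open side has weight at most $\frac23W$, the other one has weight at least $W-\frac23W-\omega(S_0)$, which is property 4.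

**Step 4: prune the ends to get property 5.** Keep $u$ and $S_0$ fixed, and among all triples $(A,S,D)$ satisfying 1–4 with this $u$ and this $S_0$ choose one with $|S|$ minimal. Let $p\ge1$. If $a_p$ had no neighbor in $D$, we could move $a_p$ from $S$ to $A$. Property 1 would survive by assumption, property 2 with $p-1$ in place of $p$, property 3 trivially, and property 4 because $A$ only grows. This contradicts minimality. If $a_p$ had no neighbor in $A$, we would move it to $D$ in the same way. So $a_p$ has a neighbor in $A$ and one in $D$, and it has its parent, which lies in $S$. As $\Delta\le3$, these are all. The argument for $b_q$ is the same. $\square$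

In the $K_4$ example with $C_e=vxy$, $A=\emptyset$, $D=\{z\}$, Step 4 moves $x$ and then $y$ to $D$, because neither has a neighbor in $A$. What remains is $S=\{v\}$, with $p=q=0$.

## Guarding the separator, and where it is too slow

From here to the end of the section "The two ends of the assignment" we prove the following statement, which turns separators into saved vertices.

**Lemma 7.** With $A,S,D,u$ as in Lemma 6, the firefighter can save all of $A$ or all of $D$ when the fire starts at $v$. Hence $\mathrm{sn}(v)\ge\min(|A|,|D|)$.

Only properties 1, 2, 3 and 5 will be used. Renaming the two paths, assume $p\le q$. Since the paths descend in a BFS tree, $d(v,a_t)=d(v,b_t)=r+t$.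

The sensible first attempt is to protect all of $S$ before the fire arrives. If $r\ge1$, this means demanding $u$ with deadline $r$ and $a_t,b_t$ with deadline $r+t$. For $0\le t\le p$ there are $1+2t$ demands with deadline $\le r+t$, and for $p\le t\le q$ there are $1+p+t$. So the list is feasible exactly when $p\le r-1$. When $p\ge r$ it fails at $d=2r$, where $2r+1$ demands are due. If $r=0$, the attempt is hopeless from the start, since $u=v$ is burning. The trouble is that $S$ may have two vertices on each level, while we have one move per time unit.

If $p=0$, there is only one path, and this difficulty does not arise.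

**The case $p=0$, $r\ge1$.** Demand $u$ with deadline $r$ and $b_t$ with deadline $r+t$ for $1\le t\le q$. For $d\ge r$ at most $d-r+1\le d$ demands have deadline $\le d$, so this is feasible. By (∗) no vertex of $S$ burns. Since $v\in D$ and every path from $D$ to $A$ passes through $S$, the set $A$ is saved.

**The case $p=0$, $r=0$.** Now $u=v$ burns, and we let all of $S$ burn if it must, and protect the vertices behind it. A neighbor of $v$ in $S$ has level $1$, so it can only be $b_1$. If $q\ge1$, then $b_1$ is a neighbor of $v$, so at most two neighbors of $v$ lie outside $S$. If $q=0$, at most three neighbors are split between $A$ and $D$. In both cases some $X\in\{A,D\}$ contains at most one neighbor of $v$. Each $b_t$ with $1\le t\le q$ has at most one neighbor in $X$: for $t<q$ two of its at most three neighbors are its predecessor and successor on the path, and for $t=q$ we use property 5. Demand the $X$-neighbor of $v$ with deadline $1$ and the $X$-neighbor of $b_t$ with deadline $t+1$, whenever these exist. At most $d$ demands have deadline $\le d$ (they come from levels $0,\dots,d-1$), so the list is feasible.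

Suppose some vertex of $X$ burns, and let $z\in X$ be one that burns at the earliest time $\tau$. As $v\notin X$, $z$ is ignited by a neighbor $z'$ burning at time $\tau-1$. This $z'$ is not in $X$, and it is not on the opposite side by property 1. So $z'\in S$, of level $t$ say, and $\tau-1\ge t$. Then $z$ is demanded with deadline $t+1\le\tau$, contradicting (∗). So $X$ is saved. This settles $p=0$.

The two cases show two ways to treat a vertex $s\in S$: protect $s$ itself by the time the fire can reach it, or let it burn and protect its neighbor on the side $X$ one time unit later. In the second way, a vertex with no neighbor in $X$ costs nothing. In the first way, a vertex costs nothing if the fire has no way to attack it, and we shall see that this happens when the path around it is protected and it has no neighbor on the side opposite to $X$. Because $\Delta\le3$, an inner vertex of one of the paths has at most one neighbor off the path. So it is expensive in at most one of the two ways. With two vertices per level, the costs of the two ways add up to at most $2$ per level, so on each level one of them costs at most $1$. The remaining work is to combine the two ways along the levels so that all deadlines are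 met.

## Labels, and four types of levels

Assume $1\le p\le q$ from now on.

**Step 1: the neighbors of $u$.** If $r\ge1$, they are its parent (in $D$, by property 3), $a_1$ and $b_1$. So $u$ has no neighbor in $A$, and we shall save $X=A$. If $r=0$, then $u=v$ has the neighbors $a_1,b_1$ and possibly one more, $c$. The only vertices of $S$ at level $1$ are $a_1,b_1$, so $c\notin S$. For $r=0$ property 3 says nothing and properties 1, 2, 5 are symmetric in $A$ and $D$. So we may exchange these names and assume $c\in D$ if $c$ exists.

**Step 2: labels.** Let $s\in S\setminus\{u\}$, $s\ne a_p,b_q$. It has a predecessor and a successor on its path, so it has at most one other neighbor. If that neighbor lies in $A$, then $s$ and that edge get label $A$; if it lies in $D$, they get label $D$. If it lies in $S$, the edge is called a *chord*. A chord does not end at $u$, whose only neighbors in $S$ are $a_1,b_1$, along path edges. It does not join two vertices of the same path, since levels of adjacent vertices differ by at most $1$ and consecutive path vertices are joined by a path edge. So a chord joins some $a_i$ to some $b_j$. Give every chord and both its ends label $A$. The vertices $a_p$ and $b_q$ get both labels,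 with one edge of each label, by property 5; they are on no chord. So every vertex of $S\setminus\{u\}$ has at most one $A$-labeled edge and at most one $D$-labeled edge, and every vertex other than $a_p,b_q$ has at most one label.

For a small example, let $H$ consist of two paths $v,a_1,a_2,a_3$ and $v,b_1,b_2,b_3$, the edge $a_1b_1$, and the following pendant vertices: $x$ at $a_2$, $y$ at $b_2$, $a',a''$ at $a_3$, and $b',b''$ at $b_3$. Degrees are at most $3$ and $H$ is planar. Let $u=v$, $A=\{x,a',b'\}$, $D=\{y,a'',b''\}$. Properties 1, 2, 3, 5 hold, with $T=H-a_1b_1$. The edge $a_1b_1$ is a chord, so $a_1,b_1$ have label $A$. Moreover $a_2$ has label $A$, $b_2$ has label $D$, and $a_3,b_3$ have both.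

**Step 3: types and demands.** Let $X\in\{A,D\}$ be the side to be saved (with $X=A$ if $r\ge1$) and let $Y$ be the other side. From now on "level $t$" means the $S$-vertices $a_t,b_t$ (those that exist), at distance $r+t$ from $v$, and level $0$ is $u$. Assign to each level $t=0,\dots,q$ a type in $\{\mathsf B,\mathsf E,\mathsf P,\mathsf Q\}$ subject to these rules: level $0$ has type $\mathsf B$; after $\mathsf B$ or $\mathsf Q$ comes $\mathsf B$ or $\mathsf E$; after $\mathsf E$ or $\mathsf P$ comes $\mathsf P$ or $\mathsf Q$; types $\mathsf E$ and $\mathsf Q$ are used only at levels $\le p-1$. Think of $\mathsf B$ as "may burn", of $\mathsf P$ as "protected", of $\mathsf E$ as entering and of $\mathsf Q$ as quitting a protected stretch. The demands are: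

* (D0) if $r=0$ and $c$ exists with $c\in X$: the vertex $c$, deadline $1$;
* type $\mathsf B$ at level $t\ge1$: for each $S$-vertex of level $t$ with an $X$-labeled edge, the other end of that edge, deadline $r+t+1$;
* type $\mathsf E$ at level $t$: both $a_t$ and $b_t$, deadline $r+t$;
* type $\mathsf P$ at level $t$: the $S$-vertices of level $t$ having label $Y$, deadline $r+t$;
* type $\mathsf Q$ at level $t$: both $a_t$ and $b_t$, each with deadline $r+t$ if it is $Y$-labeled and $r+t+1$ otherwise.

In $H$ take $X=D$ and type $\mathsf B$ everywhere. Level $1$ demands nothing, level $2$ demands $y$ with deadline $3$, level $3$ demands $a'',b''$ with deadline $4$. This is feasible and saves $D$. With $X=A$ and type $\mathsf B$ everywhere, the chord makes $a_1$ demand $b_1$ and $b_1$ demand $a_1$, both with deadline $2$; then $x$ has deadline $3$, and $a',b'$ have deadline $4$. Five demands are due by time $4$, so this list is not feasible.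

Let $S_{\mathsf B}$ be the set of $S$-vertices other than $u$ on levels of type $\mathsf B$, and let $S_{\mathsf P}$ be the set of $S$-vertices on levels of type $\mathsf E$, $\mathsf P$ or $\mathsf Q$.

**Claim 8.** If the list of demands is feasible, no vertex of $X\cup S_{\mathsf P}$ ever burns.

*Proof.* Suppose some vertex of $X\cup S_{\mathsf P}$ burns, and let $z$ be one that burns at the earliest possible time $\tau$. Now $v\notin X\cup S_{\mathsf P}$: if $r\ge1$ then $v\in D=Y$, and if $r=0$ then $v=u$. So $\tau\ge1$, and $z$ is ignited by a neighbor $z'$ that burns at time $\tau-1$. By the choice of $z$, $z'\in Y\cup\{u\}\cup S_{\mathsf B}$, and $\tau-1\ge d(v,z')$. In each case we find a demand for $z$ with deadline at most $\tau$; this contradicts (∗).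

*First, let $z\in X$.* By property 1, $z'\notin Y$.

If $z'=u$, then $r=0$, because for $r\ge1$ the vertex $u$ has no neighbor in $A=X$. So $z=c\in X$, which (D0) demands with deadline $1\le\tau$.

If $z'\in S_{\mathsf B}$ has level $t$, then the edge $z'z$ has label $X$, and $z$ is demanded with deadline $r+t+1=d(v,z')+1\le\tau$.

*Now let $z\in S_{\mathsf P}$, of level $t$.* Then $\tau\ge r+t$.

If $z'\in Y$, then $z$ has label $Y$. In each of the types $\mathsf E,\mathsf P,\mathsf Q$ a $Y$-labeled vertex of level $t$ is demanded with deadline $r+t\le\tau$.

If $z'=u$ (then $t=1$), or if $z'\in S_{\mathsf B}$ is the predecessor of $z$ on its path, then level $t-1$ has type $\mathsf B$. Level $t$ is not of type $\mathsf B$, so it has type $\mathsf E$, and $z$ is demanded with deadline $r+t\le\tau$.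

If $z'\in S_{\mathsf B}$ is the successor of $z$ on its path, then level $t+1$ has type $\mathsf B$, so level $t$ has type $\mathsf B$ or $\mathsf Q$, hence $\mathsf Q$. So $z$ is demanded with deadline at most $r+t+1=d(v,z')\le\tau-1$.

The only remaining possibility is that $zz'$ is a chord with $z'\in S_{\mathsf B}$, of level $t'$ say. Chords have label $A$. If $X=A$, then $z'$ has the $X$-labeled edge $z'z$ and demands $z$ with deadline $r+t'+1\le\tau$. If $X=D$, then $Y=A$, so $z$ has label $Y$ and is demanded with deadline $r+t\le\tau$. $\square$

So it suffices to choose $X$ and the types so that the list is feasible.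

## Counting moves: the surplus

Let $N(t)$ be the number of demands from levels $\le t$, including (D0). We compare it with the number of moves available up to the latest deadline that such a level uses: put
$$\sigma(t)=\begin{cases}r+t+1-N(t)&\text{if level }t\text{ has type }\mathsf B\text{ or }\mathsf Q,\\ r+t-N(t)&\text{if level }t\text{ has type }\mathsf E\text{ or }\mathsf P.\end{cases}\tag{1}$$

In $H$ with $X=D$ and all types $\mathsf B$ we get $\sigma(0),\dots,\sigma(3)=1,2,2,1$. With $X=A$ and all types $\mathsf B$ we get $1,0,0,-1$.

**Claim 9.** If $\sigma(t)\ge0$ for $0\le t\le q$, and $\sigma(t-1)\ge1$ whenever level $t$ has type $\mathsf Q$, then the list of demands is feasible.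

*Proof.* Let $F(d)$ be the number of demands with deadline $\le d$, where $d\ge1$, and put $t=d-r$.

If $t\le0$, only (D0) can count, because demands from levels $\ge1$ have deadline at least $r+1>d$. So $F(d)\le1\le d$.

If $t>q$, then $F(d)\le N(q)\le r+q+1\le d$, by $\sigma(q)\ge0$.

Let $1\le t\le q$. Demands from levels above $t$ have deadline $>r+t=d$ and do not count. If level $t$ has type $\mathsf B$, its own demands have deadline $d+1$ and do not count either. Level $t-1$ then has type $\mathsf B$ or $\mathsf Q$, so $\sigma(t-1)\ge0$ gives $F(d)\le N(t-1)\le r+t=d$. If level $t$ has type $\mathsf E$ or $\mathsf P$, then $\sigma(t)\ge0$ gives $F(d)\le N(t)\le r+t=d$. If level $t$ has type $\mathsf Q$, it contributes at most two demands, level $t-1$ has type $\mathsf E$ or $\mathsf P$, and $\sigma(t-1)\ge1$ gives $N(t-1)\le(r+t-1)-1$. So $F(d)\le N(t-1)+2\le r+t=d$. $\square$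

Call an assignment of types on an initial segment of levels *valid* if it obeys the rules for types and the conditions of Claim 9 hold on that segment: all $\sigma\ge0$, and $\sigma(t-1)\ge1$ whenever level $t$ has type $\mathsf Q$.

**How the surplus moves.** Put $L=p-1$. For $1\le t\le L$ both $a_t$ and $b_t$ exist and each has at most one label. Let $i_t$ be the number of $X$-labeled and $o_t$ the number of $Y$-labeled vertices among them, so $i_t+o_t\le2$. Put
$$\beta_t=1-i_t\in\{-1,0,1\},\qquad\text{so that}\qquad 1-o_t\ge 1-(2-i_t)=-\beta_t.$$
Then for $1\le t\le L$, directly from (1):
$$\mathsf B/\mathsf Q\to\mathsf B:\quad \sigma(t)=\sigma(t-1)+1-i_t=\sigma(t-1)+\beta_t,\tag{2}$$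
$$\mathsf B/\mathsf Q\to\mathsf E:\quad \sigma(t)=(r+t)-N(t-1)-2=\sigma(t-1)-2,\tag{3}$$
$$\mathsf E/\mathsf P\to\mathsf P:\quad \sigma(t)=\sigma(t-1)+1-o_t\ge\sigma(t-1)-\beta_t,\tag{4}$$
$$\mathsf E/\mathsf P\to\mathsf Q:\quad \sigma(t)=(r+t+1)-N(t-1)-2=\sigma(t-1).\tag{5}$$
For (2) and (3), level $t-1$ has type $\mathsf B$ or $\mathsf Q$, so $\sigma(t-1)=r+t-N(t-1)$. For (4) and (5), it has type $\mathsf E$ or $\mathsf P$, so $\sigma(t-1)=r+t-1-N(t-1)$.

So a stretch of type $\mathsf B$ adds up the numbers $\beta_t$, and a stretch of type $\mathsf P$ does at least as well as adding up the numbers $-\beta_t$. Here is a case where no constant choice works. Take two paths $v,a_1,\dots,a_{13}$ and $v,b_1,\dots,b_{13}$, and attach one pendant vertex to each of $a_t,b_t$ for $t\le12$ and two to each of $a_{13},b_{13}$. Put the pendant vertices at levels $1,2,3$ into $A$, those at levels $4,\dots,12$ into $D$, and at level $13$ one of each pair into $A$ and one into $D$. With $X=A$ and all types $\mathsf B$, four demands are due by time $3$. With $X=D$ and all types $\mathsf B$, levels $4,\dots,8$ give ten demands due by time $9$. Both lists are infeasible. And type $\mathsf E$ at level $1$ gives $\sigma(1)=1-2=-1$. But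 take $X=D$, type $\mathsf B$ on levels $0,\dots,3$, type $\mathsf E$ on level $4$, and type $\mathsf P$ from there on. Then $\sigma(0),\dots,\sigma(3)=1,2,3,4$ and $\sigma(4)=2$; after that $\sigma$ increases by $1$ per level up to level $12$, and $\sigma(13)=10+1-2=9$. The demands are $a_4,b_4$ with deadline $4$ and $a_{13},b_{13}$ with deadline $13$. They save all of $D$, which hangs below level $4$.

So we must switch between $\mathsf B$ and $\mathsf P$. Switching into $\mathsf P$ costs $2$ by (3), so we cannot follow every fluctuation of the labels. But the labels are known in advance. So we let the sum of the $\beta_t$ drift, and when it has drifted by $3$ in the bad direction, we place the switch retroactively, just after the last moment at which the sum was $0$.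

## Switching at the last return to zero

**Claim 10.** Let $0\le t\le L=p-1$. A valid assignment on levels $0,\dots,t$ with $\sigma(t)\ge2$ extends to a valid assignment on $0,\dots,L$ with $\sigma(L)\ge1$.

*Proof.* We use backward induction on $t$; for $t=L$ there is nothing to do. Let $t<L$ and put
$$w(s)=\sum_{t<j\le s}\beta_j\qquad(t\le s\le L),$$
so $w(t)=0$ and $w$ changes by at most $1$ at each step.

**Level $t$ has type $\mathsf B$ or $\mathsf Q$.** If $w\ge-2$ on $[t,L]$ and $w(L)\ge-1$, use $\mathsf B$ on all remaining levels. By (2), $\sigma(s)\ge2+w(s)\ge0$ and $\sigma(L)\ge1$.

Otherwise, let $\varsigma$ be the first $s$ with $w(s)=-3$, if there is one. If there is none, then $w\ge-2$ on $[t,L]$ and $w(L)=-2$; put $\varsigma=L$. In both situations $w\ge-2$ on $[t,\varsigma)$ and $w(\varsigma)\le-2$. Let $\kappa$ be the last element of $[t,\varsigma]$ with $w(\kappa)\ge0$; it exists since $w(t)=0$. Because $w$ moves in steps of at most $1$ and $w(\varsigma)\le-2$, we have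
$$w(\kappa)=0,\qquad w(\kappa+1)=-1,\qquad \kappa+1<\varsigma,\qquad w\le-1\ \text{ on }[\kappa+1,\varsigma].$$
Now assign types as follows.

* Use $\mathsf B$ on levels $s\in(t,\kappa]$. By (2), $\sigma(s)\ge2+w(s)\ge0$, and $\sigma(\kappa)\ge2$.
* Use $\mathsf E$ on level $\kappa+1\le L$. By (3), $\sigma(\kappa+1)\ge0$.
* Use $\mathsf P$ on levels $s\in(\kappa+1,\varsigma]$. By (4), $\sigma(s)\ge\sigma(\kappa+1)-\bigl(w(s)-w(\kappa+1)\bigr)\ge-(w(s)+1)\ge0$.

The assignment on $0,\dots,\varsigma$ is valid. If $w(\varsigma)=-3$, then $\sigma(\varsigma)\ge2$ and we apply the induction hypothesis at $\varsigma>t$. If $\varsigma=L$ and $w(L)=-2$, then $\sigma(L)\ge1$ and we are done.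

**Level $t$ has type $\mathsf E$ or $\mathsf P$.** If $w\le2$ on $[t,L]$ and $w(L)\le1$, use $\mathsf P$ on all remaining levels. By (4), $\sigma(s)\ge2-w(s)\ge0$ and $\sigma(L)\ge1$.

Otherwise, let $\varsigma$ be the first $s$ with $w(s)=3$, if there is one; if not, then $w\le2$ on $[t,L]$ and $w(L)=2$, and we put $\varsigma=L$. So $w\le2$ on $[t,\varsigma)$ and $w(\varsigma)\ge2$. Let $\kappa$ be the last element of $[t,\varsigma]$ with $w(\kappa)\le0$. As before,
$$w(\kappa)=0,\qquad w(\kappa+1)=1,\qquad \kappa+1<\varsigma,\qquad w\ge1\ \text{ on }[\kappa+1,\varsigma].$$

* Use $\mathsf P$ on levels $s\in(t,\kappa]$. By (4), $\sigma(s)\ge2-w(s)\ge0$, and $\sigma(\kappa)\ge2$.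
* Use $\mathsf Q$ on level $\kappa+1\le L$, which is allowed since $\sigma(\kappa)\ge1$. By (5), $\sigma(\kappa+1)\ge2$.
* Use $\mathsf B$ on levels $s\in(\kappa+1,\varsigma]$. By (2), $\sigma(s)\ge2+\bigl(w(s)-1\bigr)\ge2$.

The assignment on $0,\dots,\varsigma$ is valid and $\sigma(\varsigma)\ge2$. If $\varsigma=L$ we are done; otherwise we apply the induction hypothesis at $\varsigma>t$. $\square$

## The two ends of the assignment

Claim 10 needs a surplus of $2$ to get going, and it says nothing about the levels from $p$ on. We settle the start, then the end.

**Claim 11.** There are a choice of $X$ (with $X=A$ if $r\ge1$) and a valid assignment on $0,\dots,L$ with $\sigma(L)\ge1$.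

*Proof.* *Let $r\ge1$.* Take $X=A$. There is no demand (D0), so $\sigma(0)=r+1\ge2$. Apply Claim 10 with $t=0$.

*Let $r=0$.* Now the choice of $X$ is free, and this is what replaces the missing surplus. For $X=A$ there is no (D0), because $c\in D$ if $c$ exists, so $\sigma(0)=1$. For $X=D$ there is at most the one demand (D0), so $\sigma(0)\ge0$. For the moment let $i_j,o_j,\beta_j$ be computed with respect to $X=A$, and put $w(s)=\sum_{1\le j\le s}\beta_j$ for $0\le s\le L$. Use only type $\mathsf B$ up to level $s$. With the choice $X=A$, (2) gives $\sigma(s)=1+w(s)$. With the choice $X=D$, the roles of $i_j$ and $o_j$ are exchanged, so each increment is $1-o_j\ge-\beta_j$, and $\sigma(s)\ge-w(s)$.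

Suppose $w(s)\in\{-1,0\}$ for all $s\in[0,L]$. If $w(L)=0$, take $X=A$: then $\sigma(s)=1+w(s)\ge0$ and $\sigma(L)=1$. If $w(L)=-1$, take $X=D$: then $\sigma(s)\ge-w(s)\ge0$ and $\sigma(L)\ge1$. In both cases we are done with type $\mathsf B$ throughout.

Otherwise let $\varsigma$ be the first $s$ with $w(s)\in\{1,-2\}$; before $\varsigma$ we have $w\in\{-1,0\}$, since $w(0)=0$ and the steps are at most $1$. If $w(\varsigma)=1$, take $X=A$; if $w(\varsigma)=-2$, take $X=D$. Using type $\mathsf B$ on $0,\dots,\varsigma$ we get $\sigma\ge0$ before $\varsigma$, and $\sigma(\varsigma)\ge2$. Apply Claim 10 at $t=\varsigma$, with the quantities computed for the chosen $X$. $\square$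

In the graph $H$ above, $L=2$, $\beta_1=-1$ and $\beta_2=0$ with respect to $A$. So $w$ takes the values $0,-1,-1$, and the proof tells us to take $X=D$, as we did.

**Conclusion of the proof of Lemma 7.** Take $X$ and the assignment from Claim 11. On levels $p,\dots,q$ use type $\mathsf B$ if level $L=p-1$ has type $\mathsf B$ or $\mathsf Q$, and type $\mathsf P$ otherwise. The rules for types are obeyed. Every $S$-vertex on these levels causes at most one demand: with type $\mathsf B$, because it has at most one $X$-labeled edge (also if it is $a_p$ or $b_q$), and with type $\mathsf P$ obviously. In both cases (1) gives that $\sigma(t)-\sigma(t-1)$ equals $1$ minus the number of demands from level $t$. Level $p$ has the two vertices $a_p,b_p$, so $\sigma(p)\ge\sigma(L)+1-2\ge0$. Each level $t$ with $p<t\le q$ contains only $b_t$, so $\sigma(t)\ge\sigma(t-1)\ge0$. The assignment on $0,\dots,q$ is valid. By Claim 9 the demands are feasible, and by Claim 8 no vertex of $X$ ever burns. $\square$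

## One tenth for every starting vertex

*Proof of Theorem 1.* **Step 1: connected graphs.** Let $G$ be connected with $n\ge2$, and let $k\ge1$ be the eccentricity of $v$. Lemma 5(a) gives
$$\mathrm{sn}(v)\ge k.\tag{6}$$
If $n\ge3$, apply Lemmas 6 and 7 with $\omega\equiv1$. The set $S_0$ is the union of two descending paths from a common vertex, and no vertex is at distance more than $k$ from $v$, so $|S_0|\le2k+1$. Hence
$$\mathrm{sn}(v)\ge\min(|A|,|D|)\ge\frac n3-2k-1.\tag{7}$$
The first bound is good for large $k$, the second for small $k$. The combination of $\frac23$ of (6) and $\frac13$ of (7) eliminates $k$: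
$$\mathrm{sn}(v)\ge\frac{2k}3+\frac13\Bigl(\frac n3-2k-1\Bigr)=\frac{n-3}9.$$
This is at least $\frac n{10}$ for $n\ge30$. For $n\le30$ we use (6) alone. Since $\Delta\le3$, a graph with $k\le2$ has at most $1+3+6=10$ vertices. So if $11\le n\le30$, then $k\ge3$ and $\mathrm{sn}(v)\ge3\ge\frac n{10}$. If $n\le10$, then $\mathrm{sn}(v)\ge k\ge1\ge\frac n{10}$.

**Step 2: disconnected graphs.** If the component of $v$ has $h<n$ vertices, all $n-h$ other vertices are saved anyway, and we play inside the component. If $h\ge2$, Step 1 gives $\mathrm{sn}(v)\ge n-h+\frac h{10}\ge\frac n{10}$. If $h=1$, then $\mathrm{sn}(v)\ge n-1\ge\frac n2$.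

**Step 3: averaging.** $\rho(G)=\frac1{n^2}\sum_v\mathrm{sn}(v)\ge\frac1{n^2}\cdot n\cdot\frac n{10}=\frac1{10}$. $\blacksquare$

So the conjecture is true.

## Weights near the fire and the constant one quarter

In (7) we lost $2k+1$ because the separator may reach down to the last level. To do better, we balance only the part of the graph near $v$, up to the first thin level, and use Lemma 5(b) for what lies beyond.

*Proof of Theorem 2.* **Step 1: reduction to connected graphs with $n\ge3$.** If the component of $v$ has $h$ vertices and the bound holds in it, then
$$\mathrm{sn}(v)\ge n-h+\frac h4-\frac3{\sqrt2}\sqrt h\ge\frac n4-\frac3{\sqrt2}\sqrt n.$$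
So assume that $G$ is connected. For $n\le2$ the bound is negative (this also covers components with one vertex). Let $n\ge3$.

**Step 2: the first thin level.** Let $k$ be the eccentricity of $v$. Let $i$ be the least index with $1\le i\le k$ and $|L_i|\le i$; if there is none, put $i=k+1$. Then $|L_j|\ge j+1$ for $1\le j\le i-1$, so
$$n\ge1+\sum_{j=1}^{i-1}(j+1)=\frac{i(i+1)}2,\qquad\text{hence}\qquad i\le\sqrt{2n}.$$
Put $m=\sum_{j\ge i}|L_j|$. If $i\le k$, then Lemma 5(b) gives $\mathrm{sn}(v)\ge m$. If $i=k+1$, then $m=0$ and the same bound is trivial.

**Step 3: a separator for the rest.** Apply Lemmas 6 and 7 with $\omega=1$ on $L_0\cup\dots\cup L_{i-1}$ and $\omega=0$ elsewhere, so $W=n-m$. The two descending paths forming $S_0$ have together at most one vertex in $L_0=\{v\}$ and at most two in every other level, so $\omega(S_0)\le1+2(i-1)=2i-1$. Since $|A|\ge\omega(A)$ and $|D|\ge\omega(D)$,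
$$\mathrm{sn}(v)\ge\min(|A|,|D|)\ge\frac{n-m}3-2i+1.$$

**Step 4: combine.** Taking $\frac14$ of the bound from Step 2 plus $\frac34$ of the bound from Step 3,
$$\mathrm{sn}(v)\ge\frac m4+\frac{n-m}4-\frac{6i-3}4\ge\frac n4-\frac32\,i\ge\frac n4-\frac32\sqrt{2n}=\frac n4-\frac3{\sqrt2}\sqrt n.\qquad\blacksquare$$

## Expanding cubic graphs burn almost completely

Planarity entered only through the separators of Lemma 6. We now show that it cannot be dropped: cubic (that is, $3$-regular) graphs with no small separators defeat the firefighter.

The *girth* of a graph is the length of its shortest cycle. The *edge-isoperimetric number* of $G$ is the minimum, over nonempty $U\subseteq V$ with $|U|\le n/2$, of the number of edges between $U$ and $V\setminus U$ divided by $|U|$. For $K_4$ the sets of size $1$ give $3$ and those of size $2$ give $4/2=2$, so the number is $2$. We quote two facts about a random cubic graph on $n$ vertices, $n$ even. First, with probability tending to $1$ its edge-isoperimetric number is at least an absolute constant $i_0>0$, and $i_0=2/11$ is admissible (B. Bollobás, *The isoperimetric number of random regular graphs*, European J. Combin. 9 (1988)). Second, for each fixed $g$ its girth is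 at least $g$ with probability bounded away from $0$ (Bollobás 1980; Wormald 1981: the numbers of short cycles are asymptotically independent Poisson variables).

*Proof of Proposition 3.* **Step 1: choice of the graph.** Let $N(U)$ be the set of vertices with a neighbor in $U$, and put $h=i_0/3$. If the edge-isoperimetric number is at least $i_0$ and $|U|\le n/2$, at least $i_0|U|$ edges leave $U$, and each vertex outside $U$ receives at most three of them. So
$$|N(U)\setminus U|\ge h|U|\qquad\text{whenever }|U|\le n/2.\tag{8}$$
Fix an integer $t_0\ge 1$ with
$$2^{t_0-1}\ge\frac2h(t_0+1)\qquad\text{and}\qquad2^{t_0-1}\ge\frac4{h^2}.\tag{9}$$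
By the two quoted facts, for all large even $n$ both events occur together with positive probability, so there is a cubic graph $G$ on $n$ vertices that satisfies (8) and has girth $>2t_0+1$. Consider any starting vertex $v$ and any strategy. Let $B_t$ be the burning set at time $t$ and $U_t=V\setminus B_t$. We let time run on even if the fire is stuck; all we use is that at most $t$ vertices are protected in the first $t$ intervals.

**Step 2: the early phase gives the fire a foothold.** As the girth exceeds $2t_0+1$, the ball of radius $t_0$ around $v$ is a tree. The vertex $v$ has three children, every vertex of level $\ell$ with $1\le\ell<t_0$ has two children, and level $t_0$ has $3\cdot2^{t_0-1}$ vertices. Let $y$ be a level-$t_0$ vertex that is not burning at time $t_0$, and let $v=y_0,\dots,y_{t_0}=y$ be the tree path to it. Let $\ell$ be least such that $y_\ell$ is not burning at time $\ell$. Then $\ell\ge1$, and $y_{\ell-1}$ burns at time $\ell-1$. So $y_\ell$ must have been protected, in some interval $s\le\ell$. There are $2^{t_0-\ell}\le2^{t_0-s}$ level-$t_0$ vertices at or below $y_\ell$. So the vertex protected in interval $s$ accounts for at most $2^{t_0-s}$ such $y$, and summing over $s=1,\dots,t_0$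 we get
$$|B_{t_0}|\ge3\cdot2^{t_0-1}-(2^{t_0}-1)\ge2^{t_0-1}.$$

**Step 3: exponential growth up to half the graph.** While $|B_t|\le n/2$, by (8) at least $h|B_t|$ vertices outside $B_t$ are adjacent to the fire, and at most $t+1$ vertices have been protected by the end of interval $t+1$. So
$$|B_{t+1}|\ge(1+h)|B_t|-(t+1).\tag{10}$$
We show by induction on $j$ that $|B_{t_0+j}|\ge2^{t_0-1}(1+\frac h2)^j$ as long as the previous sets $B_{t_0},\dots,B_{t_0+j-1}$ have size $\le n/2$. Step 2 is the case $j=0$. By (9), for all $j\ge0$,
$$2^{t_0-1}\Bigl(1+\frac h2\Bigr)^j\ge2^{t_0-1}+j\,\frac h2\,2^{t_0-1}\ge\frac2h(t_0+1)+\frac2h\,j=\frac2h(t_0+j+1).$$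
So if the bound holds for $j$, then $\frac h2|B_{t_0+j}|\ge t_0+j+1$, and (10) gives $|B_{t_0+j+1}|\ge(1+\frac h2)|B_{t_0+j}|\ge2^{t_0-1}(1+\frac h2)^{j+1}$. Consequently $|B_{t_1}|>n/2$ for some $t_1\le t_0+\lceil\ln n/\ln(1+\frac h2)\rceil$: otherwise the bound at this last time would give a set of at least $2^{t_0-1}n>n/2$ vertices. As $t_0$ and $h$ are constants, $t_1=O(\log n)$.

**Step 4: the final phase eats the rest.** For $t\ge t_1$ we have $|U_t|<n/2$, so (8) applied to $U_t$ shows that at least $h|U_t|$ burning vertices have a neighbor in $U_t$. Each vertex of $U_t$ has at most three neighbors, so at least $\frac h3|U_t|$ vertices of $U_t$ are adjacent to the fire. All but at most $t+1$ of them burn at time $t+1$. Thus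
$$|U_{t+1}|\le\Bigl(1-\frac h3\Bigr)|U_t|+t+1.$$
Let $t_2=t_1+\lceil\frac3h\ln n\rceil$. We iterate from $t_1$ to $t_2$, bounding every additive term by $t_2$ and using the geometric series $\sum_{j\ge0}(1-\frac h3)^j=\frac3h$:
$$|U_{t_2}|\le\Bigl(1-\frac h3\Bigr)^{t_2-t_1}n+\frac3h\,t_2\le e^{-\ln n}\,n+\frac3h\,t_2=1+\frac3h\,t_2=O(\log n).$$
Saved vertices never burn, so they lie in $U_{t_2}$. The constants do not depend on $v$ or on the strategy. Hence $\max_v\mathrm{sn}(v)=O(\log n)$ and $\rho(G)=O(\log n/n)\to0$. $\blacksquare$
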